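# Completely additive functions along two Beatty sequences

## 1. One window, two scales

Let $\alpha>1$ be irrational, let $m\ge 1$ and $0\le t<m$ be integers. Write $[x]$ for the integer part and $\{x\}$ for the fractional part of $x$. Look at the positive integers $N$ of the form
$$N=[\alpha n_1]\quad\text{with}\quad \xi:=\{\alpha n_1\}\in\Big(\frac tm,\frac{t+1}m\Big).$$
Multiplying $\alpha n_1=N+\xi$ by $m$ gives $\alpha m n_1=mN+m\xi$ with $t<m\xi<t+1$. So the same window is seen at two scales: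
$$[\alpha n_1]=N,\qquad [\alpha m n_1]=mN+t. \tag{1}$$
For $\alpha=\sqrt2$, $m=3$: $n_1=1$ gives $N=1$, $\xi=0.414\ldots$, $t=1$, and indeed $[3\sqrt2]=4=3\cdot1+1$. Next, $n_1=2$ gives $N=2$, $\xi=0.828\ldots$, $t=2$, and $[6\sqrt2]=8=3\cdot2+2$; and $n_1=3$ gives $N=4$, $\xi=0.242\ldots$, $t=0$, and $[9\sqrt2]=12=3\cdot 4$.

Here is what the construction is for. Suppose $g$ is a completely multiplicative function with values on the unit circle, and some equation ties $g([\alpha n])$ to $g([\beta n])$ for every $n$. Suppose the second sequence does not notice the change of scale, that is, $[\beta m n_1]=m[\beta n_1]$. Then the equations at $n_1$ and at $mn_1$ combine to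
$$g(mN+t)=\text{const}\cdot g(mN),$$
with a constant that depends neither on $N$ nor on $t$. A multiplicative hypothesis has become an additive statement: $g$ does not change when its argument moves by a small amount. The price is that for each $t$ this is known only for $N$ in the window of that $t$. Paying this price, by means of the twisted correlations of Section 6, is the main work.

We now say what the equation is. Let $\mathcal A^*$ be the set of completely additive $f:\mathbb N\to\mathbb R$, i.e. $f(nm)=f(n)+f(m)$ for all $n,m\in\mathbb N$. The following is stated as a conjecture in "On the multiplicative group generated by $\left\{\frac{[\sqrt{2n}]}{n}\mid n\in\mathbb N\right\}$. IV" (http://mathematica-pannonica.ttk.pte.hu/articles/mp25-1/25_1_06_mp_Katai_Phong.pdf).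

**Conjecture.** If $\alpha,\beta$ are distinct real numbers, at least one of which is irrational, then
$$f\in\mathcal A^*,\qquad f([\alpha n])-f([\beta n])\equiv0\pmod 1\quad(n\in\mathbb N)$$
implies $f(n)\equiv 0\pmod 1$ for all $n\in\mathbb N$. (So that the expressions are defined for all $n$, take $\alpha,\beta\ge1$.)

We prove that the conjecture is true, in a stronger form. From here on $\alpha\ne\beta$ are positive reals, at least one of them irrational. For real $x\ge 2$ and bounded $\phi$ put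
$$\mathbb E_x\phi=\mathbb E_x\phi(n)=\frac1{\mathcal H_x}\sum_{n\le x}\frac{\phi(n)}n,\qquad \mathcal H_x=\sum_{n\le x}\frac1n .$$
A set $\mathcal E\subset\mathbb N$ has zero logarithmic density if $\mathbb E_x1_{\mathcal E}\to0$ as $x\to\infty$. For example the primes do, since $\sum_{p\le x}1/p=\log\log x+O(1)$.

**Theorem A.** Let $f_1,f_2\in\mathcal A^*$, $c\in\mathbb R$, and let $\mathcal N\subset\mathbb N$ have complement of zero logarithmic density. If $f_1([\alpha n])-f_2([\beta n])\equiv c\pmod 1$ for all $n\in\mathcal N$ with $[\alpha n],[\beta n]\ge1$, then $c\equiv 0$ and $f_1(n)\equiv f_2(n)\equiv0\pmod 1$ for all $n$. In particular the conjecture holds.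

Let $e(z)=e^{2\pi iz}$, and let $\mathcal M$ be the set of completely multiplicative $g:\mathbb N\to\{|z|=1\}$. If $f\in\mathcal A^*$ then $e(f)\in\mathcal M$, and $f\equiv0\pmod1$ if and only if $e(f)\equiv1$.

**Theorem B.** Let $g_1,g_2\in\mathcal M$ and $|\kappa|=1$. Then
$$\mathbb E_x\,\delta(n)\to0,\qquad \delta(n):=|g_1([\alpha n])-\kappa\,g_2([\beta n])|, \tag{2}$$
if and only if there is $\tau\in\mathbb R$ with $g_1(n)=g_2(n)=n^{i\tau}$ for all $n$ and $\kappa=(\alpha/\beta)^{i\tau}$.

Finitely many $n$ at which an expression is undefined are ignored throughout: they do not affect limits of $\mathbb E_x$. The symbol $o(1)$ refers to $x\to\infty$ with everything else fixed.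

## 2. The pair $\sqrt2,\,1$ by hand

Take $\alpha=\sqrt2$, $\beta=1$, so $f([\sqrt2\,n])\equiv f(n)\pmod 1$. All congruences in this section are modulo $1$.

* $n=3$: $[4.24\ldots]=4$, so $f(3)\equiv2f(2)$.
* $n=4$: $[5.65\ldots]=5$, so $f(5)\equiv2f(2)$.
* $n=5$: $[7.07\ldots]=7$, so $f(7)\equiv f(5)\equiv2f(2)$.
* $n=7$: $[9.89\ldots]=9$, so $2f(3)\equiv f(7)$, i.e. $4f(2)\equiv2f(2)$. Hence $2f(2)\equiv0$ and $f(3)\equiv f(5)\equiv f(7)\equiv0$.
* $n=8$: $[11.31\ldots]=11$, so $f(11)\equiv3f(2)\equiv f(2)$.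
* $n=11$: $[15.55\ldots]=15$, so $f(11)\equiv f(3)+f(5)\equiv0$, hence $f(2)\equiv0$.

Continue by induction on the primes. Suppose $f\equiv0$ at all primes below $p$. If $[\sqrt2\,p]$ is composite, its prime factors are at most $[\sqrt2\,p]/2<p$, so $f(p)\equiv0$. This handles $13\mapsto18$, $17\mapsto24$, $19\mapsto26$, $23\mapsto32$. But $29\mapsto41$ is prime, and we learn only $f(29)\equiv f(41)$. Here we are lucky one step later: $41\mapsto57=3\cdot19$. In general the chain climbs upward, and nothing in the argument says that it ever meets an integer made of known primes; one would need control of the factorization of one prescribed integer $[\sqrt2\,p]$. Moreover Theorem A allows us to delete all prime $n$ from the hypothesis, and then the relation used here is not even available. So one must work with almost all $n$ at once, that is, with averages.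

The irrationality hypothesis cannot simply be dropped: for $\alpha=1$, $\beta=2$, every $f\in\mathcal A^*$ with $f(2)=0$ satisfies $f([\alpha n])-f([\beta n])=f(n)-f(2n)=0$.

## 3. Logarithmic averages and the relation $\sim$

Logarithmic weights are chosen because they are invariant under both translations and dilations. For bounded $\phi$ and fixed integers $j$, $q\ge1$, $t$:
$$\begin{aligned}\mathbb E_x\phi(n+j)&=\mathbb E_x\phi(n)+o(1),\\ \mathbb E_x\phi(n)&=\mathbb E_x\,q1_{q|n}\phi(n/q)+o(1),\\ \mathbb E_x1_{n\equiv t(q)}\phi(n)&=\tfrac1q\,\mathbb E_x\phi(qn+t)+o(1).\end{aligned}\tag{3}$$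
The first holds because $\frac1n-\frac1{n+j}=O_j(n^{-2})$ is summable and a bounded number of terms enter or leave at the ends. For the second, $\sum_{n\le x,\,q|n}\frac{q\,\phi(n/q)}n=\sum_{l\le x/q}\frac{\phi(l)}l$, which differs from $\sum_{l\le x}\frac{\phi(l)}l$ by $O(\sum_{x/q<l\le x}\frac1l)=O_q(1)$. For the third, write $n=ql+t$, use $\frac1{ql+t}=\frac1{ql}+O_{q,t}(l^{-2})$, and again change the range at a cost $O_q(1)$. Dividing by $\mathcal H_x\sim\log x$ gives (3).

Ordinary averages do not obey the second rule. For $\phi(n)=n^{i\tau}$, $\tau \neq 0$, one has $\frac1x\sum_{n\le x}n^{i\tau}=\frac{x^{i\tau}}{1+i\tau}+o(1)$, whereas $\frac1x\sum_{n\le x}q1_{q|n}(n/q)^{i\tau}=\frac{(x/q)^{i\tau}}{1+i\tau}+o(1)$.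

If an ordinary average $\frac1x\sum_{n\le x}\phi(n)$ tends to a limit, then $\mathbb E_x\phi$ tends to the same limit, because $\sum_{n\le x}\frac{\phi(n)}n=\frac{S(x)}x+\int_1^x\frac{S(u)}{u^2}du$ with $S(u)=\sum_{n\le u}\phi(n)$. In particular Weyl's theorem carries over: if $1,\theta_1,\dots,\theta_d$ are linearly independent over $\mathbb Q$, then $(\theta_1n,\dots,\theta_dn)$ is equidistributed in $\mathbb T^d=(\mathbb R/\mathbb Z)^d$ with respect to $\mathbb E_x$.

**Definition.** For bounded $A,B$ write $A\sim B$, or $A(N)\sim B(N)$, if $\mathbb E_x|A(N)-B(N)|\to0$.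

This is an equivalence relation; two constants are equivalent only if they are equal; and by (3), $A(N)\sim B(N)$ implies $A(qN+r)\sim B(qN+r)$, because $\mathbb E_x\phi(qN+r)=q\,\mathbb E_x1_{n\equiv r(q)}\phi(n)+o(1)\le q\,\mathbb E_x\phi+o(1)$ for $\phi=|A-B|\ge0$. Example: $(N+1)^{i\tau}\sim N^{i\tau}$, since the difference is at most $|\tau|\log(1+1/N)$.

## 4. Theorem A from Theorem B

This section shows that Theorem B is all we need. Assume Theorem B, and let $f_1,f_2,c,\mathcal N$ be as in Theorem A. Put $g_j=e(f_j)$, $\kappa=e(c)$. Then $\delta(n)=0$ for $n\in\mathcal N$ up to finitely many $n$, and $\delta\le2$, so $\mathbb E_x\delta\le2\,\mathbb E_x1_{\mathbb N\setminus\mathcal N}+o(1)\to0$. By Theorem B, $g_1=g_2=n^{i\tau}$ and $\kappa=(\alpha/\beta)^{i\tau}$.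

Suppose $\tau\ne0$. For $n\in\mathcal N$ with both entries at least $1$, the equation $[\alpha n]^{i\tau}=(\alpha/\beta)^{i\tau}[\beta n]^{i\tau}$ says
$$\tau\Big(\log\frac{[\alpha n]}{[\beta n]}-\log\frac\alpha\beta\Big)\in2\pi\mathbb Z .$$
The left side tends to $0$ as $n\to\infty$, so it equals $0$ for large $n\in\mathcal N$, and
$$\frac{[\alpha n]}{[\beta n]}=\frac\alpha\beta,\quad\text{i.e.}\quad\beta(\alpha n-\{\alpha n\})=\alpha(\beta n-\{\beta n\}),\quad\text{i.e.}\quad\beta\{\alpha n\}=\alpha\{\beta n\}.$$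
So $\alpha/\beta\in\mathbb Q$, and since one of $\alpha,\beta$ is irrational, both are. By symmetry let $\beta>\alpha$. The $n$ with $\{\alpha n\}>\alpha/\beta$ have density $1-\alpha/\beta>0$, also logarithmically, while the complement of $\mathcal N$ has zero logarithmic density. So there are arbitrarily large such $n\in\mathcal N$, and for these $\{\beta n\}=\frac\beta\alpha\{\alpha n\}>1$, a contradiction. Hence $\tau=0$, $g_1=g_2\equiv1$ and $\kappa=1$, that is, $f_1\equiv f_2\equiv0$ and $c\equiv0\pmod1$. The conjecture is the case $f_1=f_2=f$, $c=0$, $\mathcal N=\mathbb N$, $\alpha,\beta\ge1$.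

One direction of Theorem B is immediate: if $g_1=g_2=n^{i\tau}$ and $\kappa=(\alpha/\beta)^{i\tau}$, then $[\alpha n]/[\beta n]\to\alpha/\beta$ gives $\delta(n)\to0$, hence (2). **The rest of these notes proves that (2) implies the stated form of $g_1,g_2,\kappa$.**

**Normalization.** Let (2) hold. For an integer $R\ge1$, (3) gives $\mathbb E_x\delta(Rn)=\mathbb E_xR1_{R|n}\delta(n)+o(1)\to0$, and $\delta(Rn)$ is the function $\delta$ for the pair $(R\alpha,R\beta)$. The desired conclusion depends only on $\alpha/\beta$. So, taking $R$ large, we assume $\alpha,\beta>1$ from now to the end of Section 11. Since $|g_1(a)-\kappa g_2(b)|=|g_2(b)-\bar\kappa g_1(a)|$, hypothesis and conclusion are symmetric under $(\alpha,g_1,\kappa)\leftrightarrow(\beta,g_2,\bar\kappa)$. So we may also assume $\alpha\notin\mathbb Q$.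

## 5. Windows as Bohr sets, and what they give

We describe the windows of Section 1 as conditions on $N$. Let $J\subset(0,1)$ be an interval, and define
$$\Omega_J=\{y\in\mathbb T:\ \alpha\{-y\}\in J\}.$$
Put $n_1:=\lceil N/\alpha\rceil=N/\alpha+\{-N/\alpha\}$ and $\xi:=\alpha\{-N/\alpha\}$. Then $\alpha n_1=N+\xi$. If $N/\alpha\in\Omega_J$ (modulo 1), then $\xi\in J\subset(0,1)$, so $N=[\alpha n_1]$ and $\{\alpha n_1\}=\xi\in J$. Conversely, if $N=[\alpha k]$ with $\xi'=\{\alpha k\}\in J$, then $-N/\alpha=\xi'/\alpha-k$ with $0<\xi'/\alpha<1$, so $\{-N/\alpha\}=\xi'/\alpha$, whence $N/\alpha\in\Omega_J$ and $k=n_1$. Thus "$N=[\alpha n_1]$ with $\{\alpha n_1\}\in J$" is the condition $N/\alpha\in\Omega_J$, and $|\Omega_J|=|J|/\alpha$. A condition of this kind, that a point $(\theta_1N,\dots,\theta_dN)$ lie in a fixed Jordan measurable subset of $\mathbb T^d$, is called a *Bohr condition* on $N$. For $\alpha=\sqrt2$ and $J=(\frac13,\frac23)$, $\Omega_J$ is the arc $(0.528\ldots,0.764\ldots)$;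 it contains $1/\sqrt2=0.707\ldots$, so $N=1$ belongs to this window, as we saw in Section 1.

**Transfer.** If $\mathbb E_x\delta\to0$ with $\delta\ge0$ bounded, then for fixed integers $m'\ge1$ and $s$,
$$\mathbb E_x\,1_{\Omega_J}(N/\alpha)\,\delta(m'n_1-s)\to0. \tag{4}$$
Indeed $N\mapsto n_1$ is injective on these $N$ because $N=[\alpha n_1]$; so $N\mapsto n'=m'n_1-s$ is injective. Also $n_1\le N/\alpha+1\le2N$, so $n'\le CN$ for a constant $C$, and $\frac1N\le\frac C{n'}$ when $n'\ge1$. Hence the sum defining the left side is at most $C\sum_{n'\le Cx}\frac{\delta(n')}{n'}+O(1)=o(\log x)$.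

Now run the idea of Section 1 in the generic case that $1,\alpha,\beta$ are linearly independent over $\mathbb Q$. Let $m\ge1$, $0\le t<m$, and consider $n$ with $\{\alpha n\}\in(\frac tm,\frac{t+1}m)$ and $\{\beta n\}\in(0,\frac1m)$. Put $N=[\alpha n]$, $b=[\beta n]$. Then $[\alpha mn]=mN+t$ and $[\beta mn]=mb$, so
$$|g_1(mN+t)-\kappa g_2(m)g_2(b)|=\delta(mn),\qquad|g_1(N)-\kappa g_2(b)|=\delta(n).$$
Multiply inside the second absolute value by $g_2(m)$, note $g_2(m)g_1(N)=\kappa_mg_1(mN)$ with $\kappa_m=g_2(m)\overline{g_1(m)}$, and subtract: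
$$|g_1(mN+t)-\kappa_mg_1(mN)|\le\delta(n)+\delta(mn). \tag{5}$$
Which $N$ are these? Here $n=n_1$ and $\beta n=\frac{\beta N}\alpha+\beta\{-\frac N\alpha\}$, so they are the $N$ with $(N/\alpha,\beta N/\alpha)\in\Omega$,
$$\Omega=\big\{(y,y')\in\mathbb T^2:\ \alpha\{-y\}\in(\tfrac tm,\tfrac{t+1}m),\ \{y'+\beta\{-y\}\}\in(0,\tfrac1m)\big\}.$$
With $a=\{-y\}$ this is the parallelogram $\frac t{\alpha m}<a<\frac{t+1}{\alpha m}$, $-\beta a<y'<-\beta a+\frac1m$, wrapped around the torus; it is Jordan measurable with measure $\frac1{\alpha m^2}$. By (4), applied with $(m',s)=(1,0)$ and $(m,0)$,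
$$\mathbb E_x1_\Omega\,|g_1(mN+t)-\kappa_mg_1(mN)|\to0.$$

This is where the direct approach stops. The sets $\Omega$ for different $t$ are disjoint, so for any one $N$ we control at most one value $g_1(mN+t)$, and never the two neighbors $g_1(mN+t)$ and $g_1(mN+t+1)$ for the same $N$. For general sequences nothing more can be said: if $A(N)=1$ for all $N$ and $B(N)=1$ or $-1$ according to whether $N$ satisfies the Bohr condition or not, then $A=B$ on the window, but $A\not\sim B$. We must use that $A$ and $B$ are multiplicative functions along linear forms. Expanding $1_\Omega$ in a Fourier series, we see what is needed: the product $A\overline B$ must not correlate with any $e(\theta N)$, $\theta$ irrational.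

## 6. Twisted two-point correlations

**Lemma 1.** Let $G_1,G_2\in\mathcal M$, $h_1,h_2\in\mathbb Z$, $\theta\notin\mathbb Q$. Then $\mathbb E_x\,G_1(n+h_1)\overline{G_2(n+h_2)}\,e(\theta n)\to0$.

**The case $h_1=h_2$, and the obstacle.** When $h_1=h_2$ we may shift to $0$, and $H=G_1\overline{G_2}\in\mathcal M$. Let $S_x=\mathbb E_xH(n)e(\theta n)$. By the dilation rule in (3) and $H(n/p)=\overline{H(p)}H(n)$, $S_x=\mathbb E_x\,p1_{p|n}\overline{H(p)}H(n)e(\theta n/p)+o(1)$ for each prime $p$. Divide by $p$ and sum over a finite set $\mathcal Q$ of primes with $\sigma=\sum_{p\in\mathcal Q}\frac1p$: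
$$\sigma S_x=\mathbb E_x\,H(n)\sum_{p\in\mathcal Q}\overline{H(p)}1_{p|n}e(\theta n/p)+o(1).$$
By Cauchy–Schwarz the unknown $H(n)$ disappears. In the expanded square the diagonal tends to $\sum_p\frac1p=\sigma$, and for $p\ne p'$ the term is a unimodular constant times $\mathbb E_x1_{pp'|n}e(\theta n(\frac1p-\frac1{p'}))=\frac1{pp'}\mathbb E_xe(\theta(p'-p)l)+o(1)\to0$. So $\limsup|S_x|^2\le1/\sigma$, and $\sigma$ can be arbitrarily large.

For a shift $h\ge1$, dilation by $p$ turns the pair $n,n+h$ into $n,n+ph$. After Cauchy–Schwarz, $G_1(n)$ disappears, but the off-diagonal terms contain $\overline{G_2(n+ph)}G_2(n+p'h)$ with $n=pp'l$, that is, up to unimodular constants, $\frac1{pp'}\,\mathbb E_x\overline{G_2(p'l+h)}G_2(pl+h)e(\theta(p'-p)l)$. This is again a twisted two-point correlation, and the argument is circular. The way past it is Tao's entropy decrement method: instead of eliminating $G_1,G_2$, one shows that if $S_x$ is large then the values of $G_1,G_2$ near $n$ must carry a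 lot of information about residues of $n$ and $[\theta n]$ modulo primes, at infinitely many scales, and that they have no room for so much.

**Facts on entropy.** For finitely valued random variables, $\mathbf H(X)=-\sum_a\Pr(X=a)\log\Pr(X=a)$ lies between $0$ and $\log$ of the number of values; $\mathbf H(X|Y)=\mathbf H(X,Y)-\mathbf H(Y)$; $\mathbf H(X_1,X_2|Y)\le\mathbf H(X_1|Y)+\mathbf H(X_2|Y)$; if $Z$ is a function of $Y$ then $\mathbf H(X|Y)\le\mathbf H(X|Z)$. Mutual information is $I(X:Y)=\mathbf H(X)-\mathbf H(X|Y)$. For instance if $X=Y$ is a fair bit, $I(X:Y)=\log2$; if $X,Y$ are independent, $I(X:Y)=0$. The divergence of laws $\mu,\nu$ is $D(\mu\|\nu)=\sum\mu\log\frac\mu\nu$. The data-processing inequality says in particular that for an event $E$ with $a=\mu(E)$, $b=\nu(E)$, $D(\mu\|\nu)\ge a\log\frac ab+(1-a)\log\frac{1-a}{1-b}$. Hoeffding's inequality: independent real mean-zero $Z_1,\dots,Z_k\in[-B,B]$ satisfy $\Pr(|\sum Z_i|\ge s)\le2e^{-s^2/(2kB^2)}$.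

*Proof of Lemma 1.*

**Step 1: normalization.** The purpose is to reduce to one shift $h\ge0$. If $h_1\le h_2$, shift $n$ by $h_1$; this changes the average by a unimodular factor and $o(1)$. If $h_1>h_2$, conjugate first, which replaces $\theta$ by $-\theta$ and exchanges $G_1,G_2$. So let $h_1=0$, $h_2=h\ge0$, and $S_x=\mathbb E_xG_1(n)\overline{G_2(n+h)}e(\theta n)$. Suppose there are $\varepsilon\in(0,1)$ and an unbounded set $\mathcal X$ with $|S_x|\ge\varepsilon$ for $x\in\mathcal X$. From now on $x\in\mathcal X$.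

**Step 2: dilation by many primes.** The purpose is to write $S_x$ as the mean of a function of local data. Let $p$ be prime and $c_p=\overline{G_1(p)}G_2(p)$. If $p|n$ then $G_1(n/p)=\overline{G_1(p)}G_1(n)$ and $G_2(n/p+h)=\overline{G_2(p)}G_2(n+ph)$, so $G_1(n/p)\overline{G_2(n/p+h)}=c_pG_1(n)\overline{G_2(n+ph)}$. By the dilation and translation rules in (3), for fixed $p,j$,
$$S_x=\mathbb E_x\,c_p\,p1_{p|n+j}\,G_1(n+j)\overline{G_2(n+j+ph)}\,e(\theta(n+j)/p)+o(1).$$
Make the data finite. Let $\mathcal Z$ be a finite $\varepsilon/16$-net of the unit circle, contained in the circle, and let $\tilde G_i(n)\in\mathcal Z$ with $|\tilde G_i(n)-G_i(n)|\le\varepsilon/16$. Replacing both $G_i$ by $\tilde G_i$ changes the product by at most $\varepsilon/8$, and since $\mathbb E_xp1_{p|n+j}\to1$ the cost is at most $\varepsilon/8+o(1)$. Moreover $\theta n=[\theta n]+\{\theta n\}$ gives $e(\theta(n+j)/p)=e([\theta n]/p)\,e(\theta j/p)+O(1/p)$, at cost $O(1/p)+o(1)$.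

Let $P$ be a large integer, $\mathcal P$ the set of primes in $(P,2P]$, and $L=(2h+1)P$. Choose $n\le x$ at random with probability $1/(n\mathcal H_x)$, so that $\mathbb E_x$ is expectation, and put
$$X_L=\big(\tilde G_1(n+i),\tilde G_2(n+i)\big)_{1\le i\le L},\qquad Y_P=\big(n\bmod p,\ [\theta n]\bmod p\big)_{p\in\mathcal P}.$$
Averaging the formula for $S_x$ over $p\in\mathcal P$ and $1\le j\le P$ gives, for $P\ge P^*(\varepsilon,h)$ and all large $x\in\mathcal X$,
$$|\mathbb E_xF|\ge\frac\varepsilon2,\qquad F=\frac1{|\mathcal P|P}\sum_{p\in\mathcal P}f_p, \tag{6}$$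
$$f_p=c_p\,p\,e\Big(\frac{[\theta n]}p\Big)\sum_{1\le j\le P,\ p|n+j}\tilde G_1(n+j)\overline{\tilde G_2(n+j+ph)}\,e\Big(\frac{\theta j}p\Big).$$
Since $p>P$, the inner sum has at most one term; so $|f_p|\le2P$ and $|F|\le2$. Since $j+ph\le P+2Ph=L$, $f_p$ is a function of $X_L$ and of the single component $Y_p=(n\bmod p,[\theta n]\bmod p)$.

**Step 3: $X_L$ and $Y_P$ share much information.** The purpose is to show that (6) is impossible if $X_L$ and $Y_P$ are nearly independent. First, the law of $Y_P$. Let $Q=\prod_{p\in\mathcal P}p$. Then $[\theta n]\bmod Q=[Q\{\theta n/Q\}]$. On each class $n=Ql+a$ we have $\theta n/Q=\theta l+\theta a/Q$, which is equidistributed modulo 1 because $\theta$ is irrational; so $(n\bmod Q,\ \theta n/Q\bmod1)$ is equidistributed in $\mathbb Z/Q\times\mathbb T$. By the Chinese remainder theorem the law of $Y_P$ tends, as $x\to\infty$, to the uniform law $U$ on $\prod_{p\in\mathcal P}(\mathbb Z/p)^2$.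

Let $\mathbf P_{XY},\mathbf P_X$ be the laws of $(X_L,Y_P)$ and $X_L$. Under the product law $\mathbf P_X\otimes U$, conditionally on $X_L$, the $f_p$ are independent and bounded by $2P$; and they have mean $0$, because averaging over the second coordinate $k$ of $Y_p$ produces the factor $\sum_{k\bmod p}e(k/p)=0$. (This is where the twist by $e(\theta n)$ is used.) Let $E=\{|F|\ge\varepsilon/4\}$. On $E$ the real or imaginary part of $\sum f_p$ is at least $\frac\varepsilon{4\sqrt2}|\mathcal P|P$ in absolute value, so Hoeffding with $B=2P$ gives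
$$(\mathbf P_X\otimes U)(E)\le4\exp\Big(-\frac{\varepsilon^2|\mathcal P|^2P^2/32}{2|\mathcal P|\cdot4P^2}\Big)=4e^{-\varepsilon^2|\mathcal P|/256}.$$
Under the true law, (6) and $|F|\le2$ give $\frac\varepsilon2\le2\Pr(E)+\frac\varepsilon4$, so $\Pr(E)\ge\frac\varepsilon8$.

Now compare. Since $U$ is uniform,
$$D(\mathbf P_{XY}\|\mathbf P_X\otimes U)=-\mathbf H(X_L,Y_P)+\mathbf H(X_L)+\mathbf H(U)=I(X_L:Y_P)+\big(\mathbf H(U)-\mathbf H(Y_P)\big).$$
With $a=\Pr(E)$ and $b=(\mathbf P_X\otimes U)(E)$ (positive, since the divergence is finite and $a>0$), $a\log\frac ab+(1-a)\log\frac{1-a}{1-b}\ge a\log\frac1b-\log2$, because $a\log a+(1-a)\log(1-a)\ge-\log2$. So data processing gives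
$$I(X_L:Y_P)+\big(\mathbf H(U)-\mathbf H(Y_P)\big)\ge\frac\varepsilon8\Big(\frac{\varepsilon^2|\mathcal P|}{256}-\log4\Big)-\log2.$$
For fixed $P$, $\mathbf H(U)-\mathbf H(Y_P)=o(1)$ by continuity of entropy on a finite alphabet, and $|\mathcal P|\gg P/\log P$ by Chebyshev. So there is $\eta=\eta(\varepsilon)>0$ such that, after increasing $P^*$, for every $P\ge P^*$ and all $x\in\mathcal X$ large in terms of $P$,
$$I(X_L:Y_P)\ge\eta\,\frac P{\log P}. \tag{7}$$

**Step 4: the entropy rate drops.** The purpose is to use (7) for many adjacent blocks, all of which share information with the same $Y_P$, while $Y_P$ has entropy only $O(P)$. Write $X_L^{(j)},Y_P^{(j)}$ for the variables with $n$ replaced by $n+j$. By (3) the law of $(X_L^{(j)},Y_P^{(j)})$ differs from that of $(X_L,Y_P)$ by $o(1)$, on a fixed finite set, so the entropies differ by $o(1)$. Also $[\theta(n+j)]=[\theta n]+[\theta j]+\epsilon_j$ with a carry bit $\epsilon_j\in\{0,1\}$, so $Y_P^{(j)}$ is a function of $(Y_P,\epsilon_j)$.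 Hence
$$\mathbf H(X_L^{(j)}|Y_P)\le\log2+\mathbf H(X_L^{(j)}|Y_P,\epsilon_j)\le\log2+\mathbf H(X_L^{(j)}|Y_P^{(j)})=\log2+\mathbf H(X_L|Y_P)+o(1).$$
By Chebyshev, $\mathbf H(Y_P)\le2|\mathcal P|\log(2P)\le C'P$ with an absolute constant $C'$. Split $X_{kL}$ into the blocks $X_L^{(aL)}$, $0\le a<k$:
$$\mathbf H(X_{kL})\le\mathbf H(Y_P)+\mathbf H(X_{kL}|Y_P)\le C'P+k\big(\mathbf H(X_L)-I(X_L:Y_P)+\log2\big)+o(1).$$
Put $C=2h+1$, so $L=CP$, take $k=\lceil4C'\eta^{-1}\log P\rceil$, and divide by $kL$. By (7) the gain is $\frac{I(X_L:Y_P)}L\ge\frac\eta{C\log P}$. The losses are $\frac{C'P}{kL}\le\frac\eta{4C\log P}$, together with $\frac{\log2}L=\frac{\log2}{CP}$ and $o(1)$; in total at most $\frac\eta{2C\log P}$ for $P$ large and $x\in\mathcal X$ large in terms of $P$. So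
$$\frac{\mathbf H(X_{kL})}{kL}\le\frac{\mathbf H(X_L)}L-\frac\eta{4C\log P}. \tag{8}$$

**Step 5: iteration.** The purpose is to apply (8) until the entropy rate would be negative. Start with a large $P_1$ and put $P_{i+1}=k_iP_i$, $k_i=\lceil4C'\eta^{-1}\log P_i\rceil\ge2$, $L_i=CP_i$; so $L_{i+1}=k_iL_i$. Then $\log P_{i+1}\le\log P_i+\log\log P_i+O(1)$. We claim $\log P_i\le B(i+1)\log(i+2)$ for a suitably large constant $B$. For $i=1$ this holds for $B$ large. If it holds for $i$, then $\log\log P_i\le\log B+\log(i+1)+\log\log(i+2)\le\log B+2\log(i+3)$, while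
$$B(i+2)\log(i+3)-B(i+1)\log(i+2)\ge B\log(i+3)\ge\log B+2\log(i+3)+O(1)$$
for $B$ large, since $\log(i+3)>1$. So it holds for $i+1$. Consequently $\sum_i1/\log P_i=\infty$. Choose $I$ with $\sum_{i\le I}\frac\eta{4C\log P_i}>2\log|\mathcal Z|$, and then $x\in\mathcal X$ so large that (8) holds for $P_1,\dots,P_I$. Since $0\le\mathbf H(X_L)/L\le2\log|\mathcal Z|$ for every $L$, iterating (8) from $L_1$ to $L_{I+1}$ gives a negative value of $\mathbf H(X_{L_{I+1}})/L_{I+1}$, a contradiction. $\square$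

## 7. Removing Bohr conditions

**Lemma 2.** Let $G_1,G_2\in\mathcal M$, $k,l\in\mathbb N$, $i,j\in\mathbb Z$, $|c|=1$, $A(N)=G_1(kN+i)$, $B(N)=G_2(lN+j)$. Let $1,\theta_1,\dots,\theta_d$ be linearly independent over $\mathbb Q$, and let $\Omega\subset\mathbb T^d$ be Jordan measurable with measure $|\Omega|>0$. If $\mathbb E_x1_\Omega(\theta_1N,\dots,\theta_dN)\,|A(N)-cB(N)|\to0$, then $A\sim cB$.

*Proof.* **Step 1: no correlation with irrational phases.** We show $\mathbb E_xA\overline B\,e(\theta N)\to0$ for irrational $\theta$, by bringing both linear forms to the same leading coefficient. We have $G_1(kN+i)=\overline{G_1(l)}G_1(klN+li)$ and $G_2(lN+j)=\overline{G_2(k)}G_2(klN+kj)$, so $A\overline B=\overline{G_1(l)}G_2(k)\,\Phi(qN)$ with $q=kl$ and $\Phi(M)=G_1(M+li)\overline{G_2(M+kj)}$. By (3) and $q1_{q|M}=\sum_{r\bmod q}e(rM/q)$,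
$$\mathbb E_x\Phi(qN)e(\theta N)=\mathbb E_x\,q1_{q|M}\Phi(M)e(\theta M/q)+o(1)=\sum_{r\bmod q}\mathbb E_x\Phi(M)\,e\Big(\frac{(\theta+r)M}q\Big)+o(1)\to0$$
by Lemma 1, since each $(\theta+r)/q$ is irrational.

**Step 2: the window does not bias $A\overline B$.** Let $\varepsilon>0$. A Fejér mean $T$ of $1_\Omega-|\Omega|$ of high order is a trigonometric polynomial on $\mathbb T^d$ with $\int|1_\Omega-|\Omega|-T|\le\varepsilon$, and its constant term is $\int(1_\Omega-|\Omega|)=0$. Along $(\theta_1N,\dots,\theta_dN)$ its terms are multiples of $e((k_1\theta_1+\dots+k_d\theta_d)N)$ with $(k_1,\dots,k_d)\ne0$, and these frequencies are irrational by linear independence. So $\mathbb E_xT\,A\overline B\to0$ by Step 1. The function $|1_\Omega-|\Omega|-T|$ is Riemann integrable because $\Omega$ is Jordan measurable, so by equidistribution its $\mathbb E_x$-average tends to its integral. Therefore $\limsup|\mathbb E_x(1_\Omega-|\Omega|)A\overline B|\le\varepsilon$. As $\varepsilon$ is arbitrary,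 $\mathbb E_x1_\Omega A\overline B=|\Omega|\,\mathbb E_xA\overline B+o(1)$.

**Step 3: conclusion.** Since $|A\overline B-c|=|A-cB|$, the hypothesis gives $\mathbb E_x1_\Omega A\overline B=c\,\mathbb E_x1_\Omega+o(1)=c|\Omega|+o(1)$. With Step 2 and $|\Omega|>0$, $\mathbb E_xA\overline B\to c$. Then $\mathbb E_x|A-cB|^2=2-2\,\mathrm{Re}\,\bar c\,\mathbb E_xA\overline B+o(1)\to0$, and Cauchy–Schwarz gives $A\sim cB$. $\square$

## 8. $g_1(N+1)\sim g_1(N)$

We keep (2) and the normalization $\alpha,\beta>1$, $\alpha\notin\mathbb Q$. The relations we get concern residues modulo one $m$ at a time; the next lemma combines many $m$.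

**Lemma 3.** Let $w\in\mathbb N$, $c\in(0,1]$, $g\in\mathcal M$. Suppose there are arbitrarily many, arbitrarily large, pairwise coprime $m$, each with a set $I_m$ of at least $cm$ consecutive integers and a constant $\kappa_m$, $|\kappa_m|=1$, such that $g(mwN+t)\sim\kappa_mg(mwN)$ for all $t\in I_m$. Then $g(N+1)\sim g(N)$.

*Proof.* Shrink $I_m$ to $\lceil cm\rceil\le m$ consecutive elements, and let $I_m^-$ be $I_m$ without its largest element. Put $D(M)=|g(M+1)-g(M)|$. For $t\in I_m^-$ both $t$ and $t+1$ lie in $I_m$, so $g(mwN+t+1)\sim\kappa_mg(mwN)\sim g(mwN+t)$, that is, $\mathbb E_x1_{M\equiv t(mw)}D(M)\to0$ by (3). Let $\mathcal G_m$ be the set of $M$ congruent modulo $mw$ to an element of $I_m^-$. Then $\mathbb E_x1_{\mathcal G_m}D\to0$.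

Fix $0\le r<w$ and write $M=wM'+r$. Then $M\in\mathcal G_m$ if and only if $M'\equiv t'\pmod m$ for some $t'$ with $wt'+r\in I_m^-$. These $t'$ are consecutive integers, at most $m$ of them, and at least $\frac{cm-1}w-1\ge\frac{cm}{2w}$ for $m$ large. So $M'$ avoids at least $\frac c{2w}m$ residue classes modulo $m$ if $M\notin\mathcal G_m$. By the Chinese remainder theorem, for pairwise coprime large $m_1,\dots,m_R$ the set of $M$ outside $\mathcal G_{m_1}\cup\dots\cup\mathcal G_{m_R}$ has density at most $(1-\frac c{2w})^R$ within each class $r$ modulo $w$, hence overall. As $D\le2$, $\limsup\mathbb E_xD\le2(1-\frac c{2w})^R$ for every $R$. Let $R\to\infty$. $\square$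

**Case I: $1,\alpha,\beta$ linearly independent over $\mathbb Q$.** Here Section 5 did the work. Since $1,\frac1\alpha,\frac\beta\alpha$ are linearly independent, Lemma 2 (with $d=2$) removes the condition $\Omega$ and gives $g_1(mN+t)\sim\kappa_mg_1(mN)$ for all $0\le t<m$. Lemma 3 with $w=1$, $c=1$, $I_m=\{0,\dots,m-1\}$, $m$ prime, gives $g_1(N+1)\sim g_1(N)$.

**Case II: $1,\alpha,\beta$ linearly dependent.** In a nontrivial rational relation the coefficient of $\beta$ is nonzero because $\alpha\notin\mathbb Q$. So $w\beta=u\alpha+v$ with integers $w\ge1$, $u,v$. Now $\{\beta n\}$ cannot be prescribed independently of $\{\alpha n\}$. For $n_1\in\mathbb N$ let $N=[\alpha n_1]$, $\xi=\{\alpha n_1\}$. For $m\ge1$, $s\in\mathbb Z$ and $n'=mwn_1-s$ we have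
$$\alpha n'=mwN+(mw\xi-\alpha s),\qquad\beta n'=m(uN+vn_1)+(mu\xi-\beta s), \tag{9}$$
the second because $mw\beta n_1=m(u\alpha+v)n_1=m(uN+u\xi+vn_1)$. There are three subcases.

**Case II(a): $v=0$.** Then $\beta=\frac uw\alpha$ is irrational; take $u,w\ge1$ coprime, and $u\ne w$ since $\alpha\ne\beta$. Interchanging the roles of $\alpha$ and $\beta$ if necessary (both are irrational), assume $w>u$, so $w\ge2$. By (9) with $m=1$, $s=0$,
$$|g_1(wN+[w\xi])-\kappa g_2(uN+[u\xi])|=\delta(wn_1).$$
So by (4) and Lemma 2 (with $\theta_1=1/\alpha$), $g_1(wN+i)\sim\kappa g_2(uN+j)$ whenever $[w\xi]=i$ and $[u\xi]=j$ on a $\xi$-interval of positive length. As $\xi$ runs through $(0,1)$, the breakpoints are $\frac aw$ ($1\le a<w$) and $\frac bu$ ($1\le b<u$). They are all distinct: $au=bw$ would force $w|a$. So at each breakpoint exactly one of $i,j$ increases, by $1$, and the other is kept. The function whose argument is kept links the two sides, and chaining gives $g_1(wN+i)\sim g_1(wN)$ for $0\le i<w$.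 For $w=3$, $u=2$ the chain is $g_1(3N)\sim\kappa g_2(2N)\sim g_1(3N+1)\sim\kappa g_2(2N+1)\sim g_1(3N+2)$.

By induction $g_1(w^rN+i)\sim g_1(w^rN)$ for $0\le i<w^r$. Indeed, for $i=wi'+i''$ with $0\le i'<w^r$, $0\le i''<w$,
$$g_1\big(w(w^rN+i')+i''\big)\sim g_1(w)\,g_1(w^rN+i')\sim g_1(w)\,g_1(w^rN)=g_1(w^{r+1}N);$$
the first relation is the case $r=1$ with $N$ replaced by $w^rN+i'$. So $|g_1(M+1)-g_1(M)|$ has average $0$ on every class $M\equiv i\pmod{w^r}$ with $0\le i<w^r-1$, and $\limsup\mathbb E_x|g_1(N+1)-g_1(N)|\le2w^{-r}$ for all $r$. Hence $g_1(N+1)\sim g_1(N)$.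

**Case II(b): $u=0$.** Then $\beta=v/w$ with $v\ge1$. Let $0\le t<m$ and $\xi\in(\frac t{mw},\frac{t+1}{mw})\subset(0,\frac1w)$. For $n=wn_1$ we get $[\alpha n]=[wN+w\xi]=wN$ and $[\beta n]=vn_1$. For $n'=mwn_1$ we get $[\alpha n']=mwN+t$ and $[\beta n']=mvn_1$. Exactly as for (5), $|g_1(mwN+t)-\kappa_mg_1(mwN)|\le\delta(n)+\delta(n')$ with $\kappa_m=g_2(m)\overline{g_1(m)}$. By (4) and Lemma 2, $g_1(mwN+t)\sim\kappa_mg_1(mwN)$ for $0\le t<m$, and Lemma 3 ($I_m=\{0,\dots,m-1\}$, $c=1$, $m$ prime) gives the claim.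

**Case II(c): $u\ne0$ and $v\ne0$.** With $s=0$ in (9), both integer parts move with $\xi$: keeping $[mu\xi]$ fixed forces $\xi$ into an interval of length $\frac1{m|u|}$, on which $[mw\xi]$ takes only a bounded number of values, far fewer than the $cm$ that Lemma 3 needs. The shift $s$ is there to cancel the motion of the second integer part. Put
$$\varkappa=\min\Big(\frac1w,\frac1{|u|}\Big),\qquad\varphi_0=\min\Big(1,\frac{|u|}w\Big),$$
and always let $0<\varphi<\varphi_0$, so that $\varphi\in(0,1)$ and $\frac{w\varphi}{|u|}\in(0,1)$.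

*Subcase $u>0$.* For $\xi\in(0,\varkappa)$ and $n=wn_1$: $[\alpha n]=wN$ as $w\xi<1$, and $[\beta n]=b_0:=uN+vn_1$ as $0<u\xi<1$. For integers $t\ge0$ with $\beta t+\frac1u\le\varkappa m$ take
$$s=ut,\qquad\xi=\frac{\beta t+\varphi/u}m\in(0,\varkappa).$$
Then $mu\xi-\beta s=u\beta t+\varphi-\beta ut=\varphi$, and $mw\xi-\alpha s=t(w\beta-u\alpha)+\frac{w\varphi}u=vt+\frac{w\varphi}u$. So (9) gives $[\alpha n']=mwN+vt$ and $[\beta n']=mb_0$.

For example let $\alpha=\sqrt2$, $\beta=1+\sqrt2$, so $w=u=v=1$, and take $m=10$, $t=1$: the window is $\xi\in(0.2414\ldots,0.3414\ldots)$. It contains $\{3\sqrt2\}=0.2426\ldots$, so take $n_1=3$, $N=4$, $b_0=7$, $n'=29$; and $[29\sqrt2]=41=10\cdot4+1$, $[29(1+\sqrt2)]=70=10\cdot7$.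

*Subcase $u<0$.* Now $v=w\beta+|u|\alpha>0$. For $\xi\in(0,\varkappa)$ and $n=wn_1$: $[\alpha n]=wN$, and since $u\xi\in(-1,0)$, $[\beta n]=b_0:=uN+vn_1-1$. Let $m=1+vm_2$, $m_2\ge1$. For integers $t$ with $\alpha m_2+\beta t\ge0$ and $\alpha m_2+\beta t+\frac1{|u|}\le\varkappa m$ take
$$s=wm_2-|u|t,\qquad\xi=\frac{\alpha m_2+\beta t+\varphi/|u|}m\in(0,\varkappa).$$
Then
$$mu\xi-\beta s=-|u|\alpha m_2-|u|\beta t-\varphi-\beta wm_2+\beta|u|t=-vm_2-\varphi=-(m-1)-\varphi,$$
whose integer part is $-m$, and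
$$mw\xi-\alpha s=w\alpha m_2+w\beta t+\frac{w\varphi}{|u|}-\alpha wm_2+\alpha|u|t=vt+\frac{w\varphi}{|u|}.$$
So again $[\alpha n']=mwN+vt$, and $[\beta n']=m(uN+vn_1)-m=mb_0$.

For example let $\alpha=\sqrt2$, $\beta=3-\sqrt2$, so $w=1$, $u=-1$, $v=3$, and take $m_2=2$, $m=7$, $t=1$, $s=1$: the window $(0.6306\ldots,0.7734\ldots)$ contains $\{4\sqrt2\}=0.656\ldots$, so $n_1=4$, $N=5$, $b_0=6$, $n'=27$; and $[27\sqrt2]=38=35+3$, $[27(3-\sqrt2)]=42=7\cdot6$.

*Both subcases.* The admissible $t$ are the integers in an interval of length $(\varkappa m-\frac1{|u|})/\beta$. So for $m$ large (and $m\equiv1\pmod v$ if $u<0$) they form a set of at least $cm$ consecutive integers, $c=\frac\varkappa{2\beta}\in(0,1)$. For each of them, as $\varphi$ runs through $(0,\varphi_0)$, $\xi$ runs through an interval of positive length, on which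
$$|g_1(mwN+vt)-\kappa g_2(m)g_2(b_0)|=\delta(n'),\qquad|g_1(wN)-\kappa g_2(b_0)|=\delta(n),$$
hence $|g_1(mwN+vt)-\kappa_mg_1(mwN)|\le\delta(n)+\delta(n')$ with $\kappa_m=g_2(m)\overline{g_1(m)}$. By (4), with $(m',s)$ equal to $(w,0)$ and to $(mw,s)$, and by Lemma 2, $g_1(mwN+vt)\sim\kappa_mg_1(mwN)$. Substitute $N=|v|N'$ and divide by $g_1(|v|)$:
$$g_1(mwN'+\sigma t)\sim\kappa_mg_1(mwN'),\qquad\sigma=\mathrm{sgn}\,v.$$
Arbitrarily large pairwise coprime $m\equiv1\pmod{|v|}$ exist: take $m_{r+1}=1+|v|\,B\,m_1\cdots m_r$ with $B$ arbitrarily large. Lemma 3 applies.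

In all cases, possibly after interchanging $(\alpha,g_1,\kappa)$ and $(\beta,g_2,\bar\kappa)$, with $\alpha$ still irrational,
$$g_1(N+1)\sim g_1(N). \tag{10}$$

## 9. $g_1$ is close to $\chi(n)n^{i\tau}$ on primes

Write $g=g_1$. The function $n^{i\tau}$ satisfies (10), so the goal is to show that $g$ is one of these. We begin on the primes, with two published inputs.

**Theorem (Tao).** (T. Tao, *The logarithmically averaged Chowla and Elliott conjectures for two-point correlations*, Forum Math. Pi 4 (2016), Theorem 1.3, for the pair $n,n+1$.) For every $\varepsilon>0$ the following holds for all $A\ge A_0(\varepsilon)$. If $x\ge\omega\ge A$, $G_1,G_2$ are multiplicative, bounded by $1$, and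
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,G_1(p)\overline{\chi(p)}p^{-it}}p\ge A$$
for all Dirichlet characters $\chi$ of period $\le A$ and all real $|t|\le Ax$, then $\big|\sum_{x/\omega<n\le x}\frac{G_1(n)G_2(n+1)}n\big|\le\varepsilon\log\omega$.

**Step 1: apply Tao's theorem.** The purpose is to produce a character and a twist at every scale. Since $|g(n)\overline{g(n+1)}-1|=|g(n)-g(n+1)|$, (10) gives $\mathbb E_xg(n)\overline{g(n+1)}\to1$. Take $G_1=g$, $G_2=\bar g$, $\varepsilon=\frac12$, $\omega=x$ and a fixed admissible $A$. The conclusion of the theorem fails for all large $x$, so its hypothesis fails: for every large $x$ there are a character $\chi_x$ of period $\le A$ and $|t_x|\le Ax$ with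
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g(p)\overline{\chi_x(p)}p^{-it_x}}p<A. \tag{11}$$

**Step 2: remove the character.** The purpose is to compare different $x$ without knowing $\chi_x$. For unimodular $z,z'$, from $|1-z|^2=2(1-\mathrm{Re}\,z)$, $|1-zz'|\le|1-z|+|1-z'|$ and $|1-z^k|\le k|1-z|$ we get
$$1-\mathrm{Re}\,zz'\le2(1-\mathrm{Re}\,z)+2(1-\mathrm{Re}\,z'),\qquad1-\mathrm{Re}\,z^k\le k^2(1-\mathrm{Re}\,z).$$
Let $k\ge1$ be such that $\chi(p)^k=1$ for every $\chi$ of period $\le A$ and every $p$ not dividing the period; the least common multiple of the orders of the groups $(\mathbb Z/r)^\times$, $r\le A$, will do. With $T_x=kt_x$, the second inequality for $p$ not dividing the period, and the trivial bound $2$ for the others (which are $\le A$), (11) gives for all large $x$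
$$\sum_{p\le x}\frac{1-\mathrm{Re}\,g(p)^kp^{-iT_x}}p\le A_1:=k^2A+\sum_{p\le A}\frac2p. \tag{12}$$

**Step 3: rigidity of the twist.** We need to know that two twists that both fit must nearly coincide.

**Lemma 4.** For every $C$ there are $y_0,C'$ such that if $y\ge y_0$, $|u|\le y^3$ and $\sum_{p\le y}\frac{1-\cos(u\log p)}p\le C$, then $|u|\le C'/\log y$.

*Proof.* Let $s=1+\frac1{\log y}+iu$. First, $\log|\zeta(s)|=\sum_{p\le y}\frac{\cos(u\log p)}p+O(1)$. In $\log\zeta(s)=\sum_p\sum_{\nu\ge1}\frac{p^{-\nu s}}\nu$ the terms $\nu\ge2$ contribute $O(1)$. For $p\le y$, $|p^{-s}-p^{-1-iu}|\le\frac1p\cdot\frac{\log p}{\log y}$, with sum $O(1)$ by Mertens. For $p\in(y^j,y^{j+1}]$, $j\ge1$, $|p^{-s}|\le e^{-j}/p$, and $\sum\frac1p$ over this range is $O(1)$; the sum over $j$ is $O(1)$. Together with $\sum_{p\le y}\frac1p=\log\log y+O(1)$ and the hypothesis we get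
$$|\zeta(s)|\ge c_1\log y,\qquad c_1=c_1(C)>0.$$
If $u=0$ there is nothing to prove. If $0<|u|\le2$, then $|\zeta(s)|\le\frac1{|s-1|}+O(1)\le\frac1{|u|}+O(1)$, so $|u|\le\frac2{c_1\log y}$ for $y$ large.

Let $2<|u|\le y^3$; we derive a contradiction for $y\ge y_0$. Theorem 4.11 of Titchmarsh, *The Theory of the Riemann Zeta-function*, states
$$\zeta(s)=\sum_{n\le X}n^{-s}-\frac{X^{1-s}}{1-s}+O(X^{-\mathrm{Re}\,s})$$
uniformly for $\mathrm{Re}\,s\ge\sigma_0>0$, $|\mathrm{Im}\,s|<2\pi X/C_0$, where $C_0>1$ is fixed. With $X=|u|$ (and $C_0=2$), the second term is at most $1/|u|$ in absolute value, so $\zeta(s)=\sum_{n\le|u|}n^{-s}+O(1)$. Let $\delta=c_1/2$. Since $|n^{-s}|\le\frac1n$, the terms $n\le y^\delta$ contribute at most $\delta\log y+1$. Split the rest, if any, into blocks $N<n\le N'\le2N$ with $N=2^ay^\delta$, $a\ge0$; so $y^\delta\le N\le|u|\le y^3\le N^{3/\delta}$. Choose the integer $r\ge3$ with $N^{r-2}\le|u|<N^{r-1}$; it is bounded in terms of $\delta$, since $r-2\le3/\delta$.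 For $F(z)=\frac u{2\pi}\log z$ on $[N,2N]$ we have $F^{(r)}(z)=(-1)^{r-1}\frac u{2\pi}(r-1)!\,z^{-r}$, which has constant sign and absolute value between $\lambda$ and $2^r\lambda$, where $\lambda=\frac{|u|(r-1)!}{2\pi(2N)^r}\asymp_r|u|N^{-r}$ and $N^{-2}\le|u|N^{-r}\le N^{-1}$.

For such $F$ the $r$-th derivative test (Titchmarsh, Theorem 5.11 for $r=3$ and Theorem 5.13 for $r\ge4$), with $K=2^{r-1}\ge4$, states that for $N'-N\ge1$
$$\sum_{N<n\le N'}n^{iu}=\sum_{N<n\le N'}e(F(n))\ll_rN\lambda^{\frac1{2K-2}}+N^{1-\frac2K}\lambda^{-\frac1{2K-2}}.$$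
Insert $\lambda\ll_rN^{-1}$ in the first term and $\lambda\gg_rN^{-2}$ in the second, and use $\frac2K-\frac1{K-1}=\frac{K-2}{K(K-1)}$:
$$\sum_{N<n\le N'}n^{iu}\ll_rN^{1-\frac1{2K-2}}+N^{1-\frac{K-2}{K(K-1)}}\ll N^{1-\eta},\qquad\eta=\eta(\delta)\in(0,1),$$
because $r$, hence $K$, takes finitely many values. If $N'-N<1$ there is at most one term and the bound is trivial. The same bound holds for $n^{-iu}$ by conjugation. By partial summation with the decreasing weight $n^{-1-1/\log y}\le N^{-1}$, each block contributes $O_\delta(N^{-\eta})$ to $\sum n^{-s}$; the $N$ form a geometric progression, so all blocks contribute $O_\delta(1)$. Hence $|\zeta(s)|\le\frac{c_1}2\log y+O_\delta(1)<c_1\log y$ for $y\ge y_0$, a contradiction. $\square$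

**Step 4: one $\tau$ for all scales.** Let $x$ be large and $x\le x'\le x^2$. Apply the product inequality of Step 2 to $z=g(p)^kp^{-iT_{x'}}$ and $z'=\overline{g(p)^kp^{-iT_x}}$, and (12) for $x$ and $x'$:
$$\sum_{p\le x}\frac{1-\cos((T_x-T_{x'})\log p)}p\le4A_1,\qquad|T_x-T_{x'}|\le2kAx^2\le x^3.$$
Lemma 4 gives $|T_x-T_{x'}|\le C'/\log x$. Along $x_j=x_0^{2^j}$ this is $|T_{x_{j+1}}-T_{x_j}|\le C'2^{-j}/\log x_0$, so $T_{x_j}$ converges to some $T$ with $|T_{x_j}-T|\le2C'/\log x_j$. Any large $x$ lies in some $[x_j,x_j^2]$, so $|T_x-T|\ll1/\log x$ for all large $x$. Put $\tau=T/k$. Then $|t_x-\tau|\ll1/\log x$, and by Mertens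
$$\sum_{p\le x}\frac{1-\cos((t_x-\tau)\log p)}p\le\frac{(t_x-\tau)^2}2\sum_{p\le x}\frac{\log^2p}p\ll1.$$
Combining with (11) through the product inequality, $\sum_{p\le x,\ \chi_x(p)\ne0}\frac{1-\mathrm{Re}\,g(p)\overline{\chi_x(p)}p^{-i\tau}}p\ll1$ uniformly for large $x$.

**Step 5: one character.** There are finitely many candidates for $\chi_x$, so one character $\chi$, modulo $q$ say, occurs for arbitrarily large $x$. Since the terms are nonnegative,
$$\sum_{p\nmid q}\frac{1-\mathrm{Re}\,\rho(p)\overline{\chi(p)}}p<\infty,\qquad\rho(n):=g_1(n)n^{-i\tau}\in\mathcal M. \tag{13}$$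

## 10. $g_1(n)=n^{i\tau}$ exactly

We show $\rho\equiv1$. The plan: (13) makes $\rho$ nearly constant on a progression $Wn+1$, slow variation carries this to $Wn$, multiplicativity carries it to all $n$, and a completely multiplicative function that is nearly constant is $1$.

**Step 1: a sequence of good ordinary averages.** We want to count integers, so we pass from logarithmic to ordinary averages. Since $|(n+1)^{-i\tau}-n^{-i\tau}|\le|\tau|/n$, (10) gives $\mathbb E_xD\to0$ with $D(n)=|\rho(n+1)-\rho(n)|$. There are $x_i\to\infty$ with $\frac1{x_i}\sum_{n\le x_i}D(n)\to0$. Otherwise $\sum_{n\le u}D(n)\ge\gamma u$ for some $\gamma>0$ and all $u\ge u_0$, and partial summation gives $\sum_{n\le X}\frac{D(n)}n\ge\int_{u_0}^X\frac{\gamma u}{u^2}du=\gamma\log(X/u_0)$, contradicting $\mathbb E_xD\to0$.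

**Step 2: $\rho$ on $Wn+1$ as an additive exponential.** Let $z\ge q$ be an integer and $W=q\prod_{p\le z}p$. For $p>z$ write $\rho(p)\overline{\chi(p)}=e^{i\vartheta_p}$, $\vartheta_p\in(-\pi,\pi]$. Since $1-\cos\vartheta\ge2\vartheta^2/\pi^2$ on this range, (13) gives $\sum_{p>z}\vartheta_p^2/p<\infty$. All primes dividing $Wn+1$ exceed $z$, and $\chi(Wn+1)=1$ as $q|W$. So if $Wn+1$ is squarefree,
$$\rho(Wn+1)=\chi(Wn+1)\prod_{p|Wn+1}e^{i\vartheta_p}=e^{iA(n)},\qquad A(n)=\sum_{p|Wn+1}\vartheta_p.$$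
Let $x$ be a large integer. The number of $n\le x$ with $Wn+1$ not squarefree is at most $\sum_{z<p\le\sqrt{Wx+1}}\big(\frac x{p^2}+1\big)\le\frac xz+o(x)$.

**Step 3: $A(n)$ is concentrated.** Let $y=x^{1/4}$ and $\mu_x=\sum_{z<p\le y}\vartheta_p/p$. Then $A(n)-\mu_x$ is the sum of the following two parts, which we bound in mean square.

*Primes $\le y$.* For $(d,W)=1$, $\#\{n\le x:d|Wn+1\}=\frac xd+O(1)$. Expand the square of $\sum_{z<p\le y}\vartheta_p(1_{p|Wn+1}-\frac1p)$. For $p\ne p'$ the average over $n\le x$ of $(1_{p|Wn+1}-\frac1p)(1_{p'|Wn+1}-\frac1{p'})$ is $\frac1{pp'}-\frac1{pp'}-\frac1{pp'}+\frac1{pp'}+O(\frac1x)=O(\frac1x)$; for $p=p'$ it is at most $\frac1p+O(\frac1x)$. As $|\vartheta_p|\le\pi$,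
$$\frac1x\sum_{n\le x}\Big|\sum_{z<p\le y}\vartheta_p\Big(1_{p|Wn+1}-\frac1p\Big)\Big|^2\le\sum_{p>z}\frac{\vartheta_p^2}p+O\Big(\frac{y^2}x\Big).$$

*Primes $>y$.* For $x$ large, $Wn+1\le Wx+1<x^{6/4}$ has at most $5$ prime divisors exceeding $x^{1/4}$. By Cauchy–Schwarz, $\#\{n\le x:p|Wn+1\}\le\frac xp+1$, and $1\le\frac{Wx+1}p$ in the relevant range,
$$\frac1x\sum_{n\le x}\Big|\sum_{p|Wn+1,\,p>y}\vartheta_p\Big|^2\le\frac5x\sum_{y<p\le Wx+1}\vartheta_p^2\Big(\frac xp+1\Big)\le5\Big(1+\frac{Wx+1}x\Big)\sum_{p>y}\frac{\vartheta_p^2}p\to0.$$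

Put $C_x=e^{i\mu_x}$. For squarefree $Wn+1$, $|\rho(Wn+1)-C_x|^2\le|A(n)-\mu_x|^2$, at most twice the sum of the squares of the two parts; for the other $n$ we use the bound $4$. Hence
$$\frac1x\sum_{n\le x}|\rho(Wn+1)-C_x|^2\le\varepsilon_z+o(1),\qquad\varepsilon_z=2\sum_{p>z}\frac{\vartheta_p^2}p+\frac4z.$$

**Step 4: from $Wn+1$ to all $n$.** Take $x=\lfloor x_i/(2W)\rfloor$. Since $D\le2$, $D^2\le2D$, so $\frac1x\sum_{n\le x}|\rho(Wn+1)-\rho(Wn)|^2\le\frac2x\sum_{M\le x_i}D(M)\to0$ as $i\to\infty$, because $x\ge x_i/(4W)$ for large $i$. As $\rho(Wn)=\rho(W)\rho(n)$, with $c_i=C_x\overline{\rho(W)}$ we have $|\rho(n)-c_i|=|\rho(Wn)-C_x|$, and so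
$$\sum_{n\le x}|\rho(n)-c_i|^2\le(2\varepsilon_z+o(1))x.$$

**Step 5: a nearly constant $\rho$ equals $1$.** Fix $d$. For $n\le x/d$,
$$|\rho(d)-1|^2=|\rho(dn)-\rho(n)|^2\le2|\rho(dn)-c_i|^2+2|\rho(n)-c_i|^2.$$
Sum over $n\le x/d$. Each of the two sums on the right is at most $2(2\varepsilon_z+o(1))x$, so $\lfloor x/d\rfloor\,|\rho(d)-1|^2\le4(2\varepsilon_z+o(1))x$. Letting $i\to\infty$, $|\rho(d)-1|^2\le8d\,\varepsilon_z$. Finally $z\to\infty$ gives $\varepsilon_z\to0$ and $\rho(d)=1$. Thus
$$g_1(n)=n^{i\tau}\qquad(n\in\mathbb N). \tag{14}$$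

## 11. Determining $g_2$ and $\kappa$

We keep $\alpha,\beta>1$, $\alpha\notin\mathbb Q$ and the labelling of (10). Put $\rho_2(n)=g_2(n)n^{-i\tau}$ and $\kappa'=\bar\kappa(\alpha/\beta)^{i\tau}$. By (14) and $[\alpha n]^{i\tau}=(\alpha/\beta)^{i\tau}[\beta n]^{i\tau}+o(1)$, dividing inside $\delta(n)$ by $\kappa[\beta n]^{i\tau}$ turns (2) into
$$\mathbb E_x|\rho_2([\beta n])-\kappa'|\to0.$$

**Step 1: $\rho_2$ is $\sim$ a constant.** The purpose is to pass from the values $[\beta n]$ to all integers. If $\beta\notin\mathbb Q$, then for $N$ with $\beta\{-N/\beta\}\in(0,1)$ we have $N=[\beta n]$ with $n=\lceil N/\beta\rceil$. By (4), with $\beta$ for $\alpha$, $J=(0,1)$, $|\rho_2([\beta n])-\kappa'|$ for $\delta(n)$, and by Lemma 2 with $A=\rho_2$, $G_2\equiv1$, $c=\kappa'$, $\theta_1=1/\beta$, we get $\rho_2(N)\sim\kappa'$. If $\beta=v/w$ with $v,w\in\mathbb N$, take $n=wN$: by (3) $\rho_2(vN)\sim\kappa'$, i.e. $\rho_2(N)\sim\kappa'\overline{\rho_2(v)}$. In either case $\rho_2(N)\sim c$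 with a constant $|c|=1$.

**Step 2: the constant forces $\rho_2\equiv1$.** For every $d$, $\rho_2(d)c\sim\rho_2(d)\rho_2(N)=\rho_2(dN)\sim c$. Equivalent constants are equal, so $\rho_2(d)=1$. Thus $\rho_2\equiv1$, i.e. $g_2=n^{i\tau}$; then $\mathbb E_x|1-\kappa'|\to0$ gives $\kappa'=1$, i.e. $\kappa=(\alpha/\beta)^{i\tau}$.

If roles were interchanged in Section 4 or 8, interchange them back; the conclusion is invariant under $(\alpha,g_1,\kappa)\leftrightarrow(\beta,g_2,\bar\kappa)$. This proves Theorem B, and with Section 4 Theorem A and the conjecture. $\blacksquare$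

## 12. The family $n^{i\tau}$, and the group generated by the pairs $([\alpha n],[\beta n])$

**The family $n^{i\tau}$ really occurs.** For $f(n)=\log n/\log(\alpha/\beta)$ we have $f([\alpha n])-f([\beta n])=\log\frac{[\alpha n]}{[\beta n]}\big/\log\frac\alpha\beta\to1$. So the distance of $f([\alpha n])-f([\beta n])$ to the nearest integer tends to $0$. Yet $f\not\equiv0\pmod1$: if $f(2)$ and $f(3)$ were integers, $\log2/\log3$ would be rational. So in Theorem A exact congruence cannot be weakened to convergence, and in Theorem B the parameter $\tau$ is needed.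

**Group form.** For every $\mathcal N$ as in Theorem A, the pairs $([\alpha n],[\beta n])$, $n\in\mathcal N$ (both entries $\ge1$), generate $\mathbb Q_{>0}^\times\times\mathbb Q_{>0}^\times$. Suppose the generated subgroup were proper. The quotient is then a nontrivial abelian group, and since $\mathbb R/\mathbb Z$ is injective (divisible), the quotient has a nontrivial homomorphism to $\mathbb R/\mathbb Z$. Composing, we get a nontrivial $\psi:\mathbb Q_{>0}^\times\times\mathbb Q_{>0}^\times\to\mathbb R/\mathbb Z$ that vanishes on all the pairs. Lift $\psi(p,1)$ and $\psi(1,p)$ to real numbers $f_1(p)$ and $f_2(p)$ for each prime $p$, and extend to $f_1,f_2\in\mathcal A^*$. They are not both $\equiv0\pmod1$, and $f_1([\alpha n])+f_2([\beta n])\equiv0\pmod1$ on $\mathcal N$. This contradicts Theorem A for $f_1$, $-f_2$, $c=0$.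

Applying the surjective homomorphism $(a,b)\mapsto a/b$, the ratios $[\alpha n]/[\beta n]$, $n\in\mathcal N$, generate $\mathbb Q_{>0}^\times$. So for $\alpha,\beta\ge1$, a completely additive function $f$ with values in any abelian group that satisfies $f([\alpha n])=f([\beta n])$ for all $n$ vanishes identically: it extends to a homomorphism on $\mathbb Q_{>0}^\times$ which is trivial on a generating set.
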